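\title{A partition relation for pairs in $\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle$ under determinacy}

\begin{abstract}
Let $\mathbb L$ be the set of functions $\omega_1\to 2$ with the lexicographic order. We prove in $\mathrm{ZF}+\mathrm{AD}$ that every coloring of the pairs from $\mathbb L$ with colors in ${}^{\omega}2$ is constant on the pairs from a subset that is order-isomorphic to $\mathbb L$. In $\mathrm{ZF}$ the corresponding statement fails for $n$-element sets with $n\ge 3$ and two colors, and for pairs with $\omega_1$ colors. So under $\mathrm{AD}$ and for $2\le m<\omega$, the relation $\mathbb L\to(\mathbb L)^n_m$ holds exactly when $n\le 2$. The proof builds a copy of $\mathbb L$ in which every pair is recovered, by one fixed procedure, from a common initial part and a single uncountable set of countable ordinals, to which the partition property of $\omega_1$ applies.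
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in $\mathrm{ZF}$; the axiom of choice is not assumed. For distinct functions $x,y\colon\omega_1\to2$ let $\Delta(x,y)$ be the least $\alpha$ with $x(\alpha)\ne y(\alpha)$, and put $x<_{\mathrm{lex}}y$ if $x(\alpha)<y(\alpha)$ for $\alpha=\Delta(x,y)$. We write
\[
\mathbb L=\langle{}^{\omega_1}2,<_{\mathrm{lex}}\rangle .
\]
We identify subsets of $\omega_1$ with their characteristic functions, so that $F<_{\mathrm{lex}}G$ if and only if $F\neq G$ and $\min(F\mathbin{\triangle}G)\in G$.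

For linear orders $L,L'$, a natural number $n\ge1$ and a nonempty set $\Gamma$ of colors, the relation $L\to(L')^n_\Gamma$ says that for every coloring $c\colon[L]^n\to\Gamma$ of the $n$-element subsets of $L$ there is a set $H\subseteq L$ that is isomorphic to $L'$ in the inherited order and is \emph{homogeneous}, that is, $c$ is constant on $[H]^n$. For ordinals one also allows infinite exponents. If $X$ is a set of ordinals, $[X]^\alpha$ is the set of subsets of $X$ of order type $\alpha$, and $\kappa\to(\lambda)^\alpha_\mu$ says that for every $c\colon[\kappa]^\alpha\to\mu$ there is $H\in[\kappa]^\lambda$ with $c$ constant on $[H]^\alpha$. A cardinal $\kappa$ has the \emph{strong partition property} if $\kappa\to(\kappa)^\kappa_\mu$ for all nonzero $\mu<\kappa$.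

By a theorem of Martin, the axiom of determinacy $\mathrm{AD}$ implies that $\omega_1$ has the strong partition property. It is also known that the strong partition property of $\kappa$ implies $\langle{}^\kappa2,<_{\mathrm{lex}}\rangle\to(\langle{}^\kappa2,<_{\mathrm{lex}}\rangle)^1_2$. So under $\mathrm{AD}$ the order $\mathbb L$ cannot be split into two parts neither of which contains a copy of $\mathbb L$. Question~1.23 of \cite{CRT} asks for the next exponent:
\begin{quote}
Suppose that $\mathrm{AD}$ holds in $V=L(\mathbb R)$. Does this imply $\mathbb L\to(\mathbb L)^2_2$?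
\end{quote}
The answer is yes. The assumption $V=L(\mathbb R)$ is not needed, and the two colors may be replaced by ${}^\omega2$.

\begin{theorem}[$\mathrm{ZF}+\mathrm{AD}$]\label{thm:A}
For every $c\colon[{}^{\omega_1}2]^2\to{}^\omega2$ there is $H\subseteq{}^{\omega_1}2$ with $\langle H,<_{\mathrm{lex}}\rangle\cong\mathbb L$ and $c$ constant on $[H]^2$. In particular $\mathbb L\to(\mathbb L)^2_m$ for all natural numbers $m\ge1$.
\end{theorem}

\begin{theorem}[$\mathrm{ZF}$]\label{thm:B}
$\mathbb L\not\to(\mathbb L)^n_2$ for all $n\ge3$, and $\mathbb L\not\to(\mathbb L)^2_{\omega_1}$. Hence under $\mathrm{AD}$, for natural numbers $m\ge2$ and $n\ge1$, the relation $\mathbb L\to(\mathbb L)^n_m$ holds if and only if $n\le2$.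
\end{theorem}

Three colorings of pairs show what is at stake.

\emph{A coloring from a well-order.} The sets $k=\{0,\dots,k-1\}$, $k<\omega$, form an increasing sequence in $\mathbb L$. The sets $\{k+1\}$, $k<\omega$, form a decreasing sequence, which lies below each of the infinitely many sets that contain $0$. If ${}^{\omega_1}2$ has a well-order, color a pair according to whether the well-order and $<_{\mathrm{lex}}$ agree on it. A homogeneous set is well-ordered by $<_{\mathrm{lex}}$ or by its reverse, so it is not a copy of $\mathbb L$. Thus $\mathbb L\to(\mathbb L)^2_2$ contradicts the axiom of choice.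

\emph{Colorings that see the first difference.} Let $c(\{x,y\})=g(\Delta(x,y))$ with $g\colon\omega_1\to2$. Under $\mathrm{AD}$ the club filter on $\omega_1$ is an ultrafilter, so $g$ is constant on a club $C$, and the set of all subsets of $C$ is a homogeneous copy of $\mathbb L$. Together with the result for exponent $1$, this suggests a positive answer.

\emph{Colorings that see the later differences.} For $F<_{\mathrm{lex}}G$ list $F\mathbin{\triangle}G$ in increasing order and write ${\oplus}$ for an element of $G$ and ${\ominus}$ for an element of $F$. The result is the \emph{sign word} of the pair; it begins with ${\oplus}$. Color a pair by whether ${\ominus}$ occurs in its sign word. Both colors occur among the subsets of any infinite $C$. A homogeneous copy is obtained by writing each coordinate twice, the second time inverted: in $\{\{2\zeta:z(\zeta)=1\}\cup\{2\zeta+1:z(\zeta)=0\}:z\in{}^{\omega_1}2\}$ every sign word begins with ${\oplus}{\ominus}$. But on this copy the third sign is not constant, and an arbitrary coloring may consult the whole sign word, as well as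 the places of the differences and the common elements between them. This is the real difficulty.

\medskip
The proof of Theorem~\ref{thm:A} reduces pairs to single sets. We define once and for all a \emph{decoder}, which turns a countable set $s\subseteq\omega_1$ and an uncountable set $A$ above $s$ into a pair $\operatorname{Dec}(s,A)=(F,G)$ of end-extensions of $s$ (Section~\ref{sec:decoder}). Determinacy gives an uncountable $K\subseteq\omega_1$ such that for $s,A\subseteq K$ the color of $\operatorname{Dec}(s,A)$ depends only on $s$ (Section~\ref{sec:tools}). From the elements of $K$ we build sets $F_z$, $z\in{}^{\omega_1}2$, such that each pair $(F_z,F_{z'})$ with $z<_{\mathrm{lex}}z'$ is of the form $\operatorname{Dec}(s,A)$ with $s,A\subseteq K$ (Sections~\ref{sec:construction} and~\ref{sec:decoding}). The remaining dependence on $s$ is removed by thinning the tree (Section~\ref{sec:thinning}). The device that brings all sign words into one decodable form is explained first, in Section~\ref{sec:words}. We begin with the short proof of Theorem~\ref{thm:B}.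

\section{Exponent three and $\omega_1$ colors}\label{sec:negative}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $x<_{\mathrm{lex}}y<_{\mathrm{lex}}w$, then $\Delta(x,y)\ne\Delta(y,w)$, since $y$ takes the value $1$ at $\Delta(x,y)$ and the value $0$ at $\Delta(y,w)$. So the coloring $\{x,y\}\mapsto\Delta(x,y)$, with colors in $\omega_1$, has no homogeneous set with three elements.

Let $n\ge3$. Give $\{x_1<_{\mathrm{lex}}\dots<_{\mathrm{lex}}x_n\}$ the color $0$ if $\Delta(x_1,x_2)<\Delta(x_2,x_3)$ and the color $1$ otherwise; in the second case $\Delta(x_1,x_2)>\Delta(x_2,x_3)$ by the first paragraph. Suppose that $H\cong\mathbb L$ is homogeneous. As seen in the introduction, $H$ contains an increasing $\omega$-sequence, and a decreasing $\omega$-sequence below $n-3$ further points of $H$. If the color is $1$, take $y_0<_{\mathrm{lex}}y_1<_{\mathrm{lex}}\cdots$ in $H$. The sets $\{y_k,\dots,y_{k+n-1}\}$ give $\Delta(y_k,y_{k+1})>\Delta(y_{k+1},y_{k+2})$ for all $k$. If the color is $0$, take $y_0>_{\mathrm{lex}}y_1>_{\mathrm{lex}}\cdots$ in $H$ below $n-3$ further points.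 The triple $y_{k+2}<_{\mathrm{lex}}y_{k+1}<_{\mathrm{lex}}y_k$ together with these points gives $\Delta(y_{k+2},y_{k+1})<\Delta(y_{k+1},y_k)$ for all $k$. In both cases we have an infinite strictly decreasing sequence of ordinals, a contradiction.

Now assume $\mathrm{AD}$ and let $2\le m<\omega$. A coloring with two colors is a coloring with $m$ colors, so the relation fails for $n\ge3$. For $n=2$ it holds by Theorem~\ref{thm:A}, whose proof does not use the present theorem. For $n=1$ let $c$ color the points of $\mathbb L$ with $m$ colors, and give the pair $\{x<_{\mathrm{lex}}y\}$ the color $c(x)$. If $H\cong\mathbb L$ is homogeneous for this coloring of pairs, then $c$ is constant on $H$ without its last point. This set contains the copy of $\{x:x(0)=0\}$, which is isomorphic to $\mathbb L$ because $1+\omega_1=\omega_1$.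
\end{proof}

\section{Sign words and absorption}\label{sec:words}

From now on we assume $\mathrm{AD}$. The present section uses only one consequence, that $\omega_1$ is regular.

\subsection*{Sets of ordinals}
If $A$ is a set of ordinals, $A(\xi)$ is its $\xi$-th element and $A|\delta$ is the set of its first $\delta$ elements. We put $\sup\emptyset=0$, and ``club'' means closed and unbounded in $\omega_1$. A set $A$ is \emph{discontinuous} if $A(\xi)>\sup_{\xi'<\xi}A(\xi')$ for all $\xi<\operatorname{otp}A$. Subsets of discontinuous sets are discontinuous, because the elements of a subset below $A(\xi)$ are among the $A(\xi')$, $\xi'<\xi$. Moreover,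
\begin{equation}\label{eq:disc}
\begin{gathered}
\text{if $A(\xi)>\xi$ for all $\xi<\delta$, then $\sup(A|\delta)\ge\delta$;}\\
\text{if $A$ is discontinuous, then $A(\xi)>\xi$ for all $\xi<\operatorname{otp}A$.}
\end{gathered}
\end{equation}
The first line holds since $\sup(A|\delta)\ge\sup_{\xi<\delta}(\xi+1)=\delta$, and the second follows from it by induction.

A countable ordinal is \emph{absorbing} (a $\delta$-number) if it has the form $\omega^{\omega^\gamma}$. The least one is $\omega$. For $\xi<\omega_1$ let $\xi^\dagger$ be the least absorbing ordinal above $\xi$.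

\begin{lemma}\label{lem:absorbing}
Let $n$ be absorbing. Then $n$ is a limit ordinal, $m\cdot n=n$ for $1\le m<n$, and $m+n=n$ for $m<n$; the ordinals below $n$ are closed under $+$ and $\cdot$. The absorbing ordinals form a club, so the supremum of a nonempty countable set of absorbing ordinals is absorbing.
\end{lemma}

\begin{proof}
Let $n=\omega^{\omega^\gamma}$ and $1\le m<n$. By the Cantor normal form, $m\le\omega^\rho\cdot k$ for some $\rho<\omega^\gamma$ and $1\le k<\omega$. Hence $n\le m\cdot n\le\omega^\rho\cdot k\cdot\omega^{\omega^\gamma}=\omega^{\rho+\omega^\gamma}=n$. Then $m+n=m+m\cdot n=m\cdot(1+n)=m\cdot n=n$. If $m,m'<n$, then $m+m'<m+n=n$, and $m\cdot m'<m\cdot n=n$ for $m\geq1$. The last sentence holds because $\gamma\mapsto\omega^{\omega^\gamma}$ is strictly increasing and continuous and maps $\omega_1$ into $\omega_1$.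
\end{proof}

\subsection*{Words}
A \emph{word} is a sequence of ordinal length. We write $|U|$ for the length of $U$, $UV$ for concatenation, $U^n$ for the concatenation of $n$ copies of $U$, and $\emptyset$ for the empty word; a letter also denotes the word of length $1$. Then $|U^n|=|U|\cdot n$ and $(U^\rho)^n=U^{\rho n}$. All our words are produced by the rule ``repeat what you have $n_\nu$ times and append a letter''.

\begin{lemma}\label{lem:length}
Let $\mu<\omega_1$ and let $n_\nu$ $(\mu\le\nu<\omega_1)$ be absorbing with $n_\nu>\sup\{n_{\nu'}:\mu\le\nu'<\nu\}$. Let $Y_\mu$ be a word with $1\le|Y_\mu|<n_\mu$, let $Y_{\nu+1}=Y_\nu^{n_\nu}a_\nu$ with letters $a_\nu$, and take unions at limits. Then $|Y_\nu|<n_\nu$ and $|Y_{\nu+1}|=n_\nu+1$ for all $\nu\ge\mu$.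
\end{lemma}

\begin{proof}
If $1\le|Y_\nu|<n_\nu$, then $|Y_{\nu+1}|=|Y_\nu|\cdot n_\nu+1=n_\nu+1$, and this is below the limit ordinal $n_{\nu+1}>n_\nu$. At a limit $\nu>\mu$ we get $|Y_\nu|=\sup_{\nu'<\nu}(n_{\nu'}+1)=\sup_{\nu'<\nu}n_{\nu'}<n_\nu$.
\end{proof}

\subsection*{Programs}
We look for the homogeneous set among families $\{F_z\}$ in which $F_z$ records the coordinates of $z$, each many times and sometimes inverted, in an order that does not depend on $z$. A \emph{symbol} is a pair $(\zeta,{\oplus})$ or $(\zeta,{\ominus})$ with $\zeta<\omega_1$, and a \emph{program} is a word of symbols. The bit that a symbol reads from $z\in{}^{\omega_1}2$ is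
\[
b(z,(\zeta,{\oplus}))=z(\zeta),\qquad b(z,(\zeta,{\ominus}))=1-z(\zeta).
\]
Fix $z<_{\mathrm{lex}}z'$. The \emph{sign} $\operatorname{sgn}(S)$ of a symbol $S$ is ${\oplus}$, ${\ominus}$ or $\emptyset$ according to whether $b(z,S)$ is smaller than, larger than or equal to $b(z',S)$. So $(\zeta,{\oplus})$ and $(\zeta,{\ominus})$ have opposite signs if $z(\zeta)\ne z'(\zeta)$, and both have the empty sign otherwise. Replacing each symbol of a program $I$ by its sign gives a word $\Omega(I)$ in ${\oplus},{\ominus}$. The map $\Omega$ commutes with concatenation, powers and increasing unions.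

The sign ${\ominus}$ cannot be avoided. To preserve the order of a pair that differs only at $\zeta>0$, the first symbol that mentions $\zeta$ must be $(\zeta,{\oplus})$, and this symbol has sign ${\ominus}$ for a pair with $z(0)<z'(0)$ and $z(\zeta)>z'(\zeta)$. We do not try to make all sign words equal. We make them instances of one template whose parameter is an uncountable subset of $K$; a partition property for $[K]^{\omega_1}$ cannot tell such parameters apart.

\begin{definition}\label{def:word}
Let $X\in[\omega_1]^{\omega_1}$ consist of absorbing ordinals. Put $U_0={\oplus}$, $U_{k+1}=U_k^{X(k)}{\ominus}$, and $U_k=\bigcup_{k'<k}U_{k'}$ for limit $k$. Let $\operatorname{Word}(X)=\bigcup_{k<\omega_1}U_k$.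
\end{definition}

Each $U_k$ has countable length and is a proper initial segment of $U_{k+1}$, so $\operatorname{Word}(X)$ has length $\omega_1$. In the template only ${\ominus}$ is ever appended. The next lemma says that an appended ${\oplus}$ or $\emptyset$ leaves no trace after the following repetition.

\begin{lemma}\label{lem:absorb}
Let $U={\oplus}$, or let $U$ begin with ${\oplus}^\omega$. Let $n$ be absorbing and $1\le\rho<n$. Then $(U^\rho)^n=(U^\rho{\oplus})^n=U^n$.
\end{lemma}

\begin{proof}
We have $(U^\rho)^n=U^{\rho n}=U^n$. If $U={\oplus}$, then $(U^\rho{\oplus})^n={\oplus}^{(\rho+1)n}={\oplus}^n$, as $\rho+1<n$. If $U$ begins with ${\oplus}^\omega$, then ${\oplus}U=U$ since $1+\omega=\omega$, so ${\oplus}U^\rho=U^\rho$ and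
\[
(U^\rho{\oplus})^\omega=U^\rho({\oplus}U^\rho)({\oplus}U^\rho)\cdots=U^{\rho\omega}.
\]
Write the limit ordinal $n$ as $\omega n'$. Then $(U^\rho{\oplus})^n=U^{\rho\omega n'}=U^{\rho n}=U^n$.
\end{proof}

The lemma applies to every $U_k$, since $U_k$ begins with ${\oplus}^{X(0)}$ for $k\ge1$.

\begin{example}\label{ex:two}
Two coordinates already show the method. Let $n_0<n_1<\cdots$ enumerate a discontinuous set of absorbing ordinals. Let $I_0=\emptyset$, $I_{\nu+1}=I_\nu^{n_\nu}S_\nu$, with unions at limits, where
\[
S_0=(0,{\oplus}),\quad S_\nu=(0,{\ominus})\ (1\le\nu<\omega),\quad S_\omega=(1,{\oplus}),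
\]
and $S_{\omega+1},S_{\omega+2},S_{\omega+3},\dots$ are $(0,{\ominus}),(1,{\ominus}),(0,{\ominus}),\dots$. Write $\Omega_\nu=\Omega(I_\nu)$ and $a_i=n_{\omega+i}$. If $z(0)<z'(0)$, then $\Omega_1={\oplus}$, $\Omega_2={\oplus}^{n_1}{\ominus}$, $\Omega_3=({\oplus}^{n_1}{\ominus})^{n_2}{\ominus}$, and so on, so $U=\Omega_\omega$ is the word $U_\omega$ for any $X$ that begins with $n_1,n_2,\dots$. What follows depends on coordinate $1$. Lemma~\ref{lem:absorb} gives the first three rows of the table; the last row is the case $z(0)=z'(0)$, $z(1)<z'(1)$, in which $\Omega_\omega=\emptyset$.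
\[
\begin{array}{c|c|llll}
\text{case} & \text{signs} & \Omega_{\omega+1} & \Omega_{\omega+2} & \Omega_{\omega+3} & \Omega_{\omega+4}\\ \hline
z(1)<z'(1) & {\oplus}\,{\ominus}\,{\ominus}\,{\ominus} & U^{a_0}{\oplus} & U^{a_1}{\ominus} & (U^{a_1}{\ominus})^{a_2}{\ominus} & ((U^{a_1}{\ominus})^{a_2}{\ominus})^{a_3}{\ominus}\\
z(1)=z'(1) & \emptyset\,{\ominus}\,\emptyset\,{\ominus} & U^{a_0} & U^{a_1}{\ominus} & (U^{a_1}{\ominus})^{a_2} & (U^{a_1}{\ominus})^{a_3}{\ominus}\\
z(1)>z'(1) & {\ominus}\,{\ominus}\,{\oplus}\,{\ominus} & U^{a_0}{\ominus} & (U^{a_0}{\ominus})^{a_1}{\ominus} & ((U^{a_0}{\ominus})^{a_1}{\ominus})^{a_2}{\oplus} & ((U^{a_0}{\ominus})^{a_1}{\ominus})^{a_3}{\ominus}\\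
z(0)=z'(0) & {\oplus}\,\emptyset\,{\ominus}\,\emptyset & {\oplus} & {\oplus}^{a_1} & {\oplus}^{a_2}{\ominus} & ({\oplus}^{a_2}{\ominus})^{a_3}
\end{array}
\]
Whenever the sign of $S_\nu$ is ${\ominus}$, the word $\Omega_{\nu+1}$ is one of the template words, and the exponents that survive in it are exactly the $n_{\nu'}$, $\nu'\le\nu$, with $\operatorname{sgn}(S_{\nu'})={\ominus}$: in the first three rows these are, after $n_1,n_2,\dots$, the ordinals $a_1,a_2,a_3$, then $a_1,a_3$, then $a_0,a_1,a_3$. The repeated symbols $(0,{\ominus}),(1,{\ominus})$ ensure that in every row infinitely many $a_i$ survive, so that the number of surviving exponents does not depend on the pair.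
\end{example}

\begin{lemma}[normal form]\label{lem:normal}
Let $\mu<\omega_1$. For $\mu<\nu<\omega_1$ let $n_\nu$ be absorbing with $n_\nu>\sup\{n_{\nu'}:\mu<\nu'<\nu\}$, and let $t_\nu\in\{{\oplus},{\ominus},\emptyset\}$. Let $\Omega_{\mu+1}={\oplus}$ and $\Omega_{\nu+1}=\Omega_\nu^{n_\nu}t_\nu$ for $\nu>\mu$, with unions at limits. Suppose that $V=\{\nu>\mu:t_\nu={\ominus}\}$ is uncountable, and let $X=\{n_\nu:\nu\in V\}$, with words $U_k$ as in Definition~\ref{def:word}. Then $\Omega_{V(k)+1}=U_{k+1}$ and $|U_{k+1}|=n_{V(k)}+1$ for all $k<\omega_1$, and $\bigcup_\nu\Omega_\nu=\operatorname{Word}(X)$.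
\end{lemma}

\begin{proof}
Note that $X(k)=n_{V(k)}$. The set $X$ is discontinuous and $|U_0|=1<X(0)$, so $|U_{k+1}|=X(k)+1$ by Lemma~\ref{lem:length}. Let $\nu^*_k=\sup(\{\mu+1\}\cup\{V(k')+1:k'<k\})$; then $\nu^*_k\le V(k)$, and $[\nu^*_k,V(k))$ is disjoint from $V$. We show by induction on $k$:
\begin{itemize}
\item[(i)] $\Omega_{\nu^*_k}=U_k$;
\item[(ii)] for $\nu^*_k\le\nu\le V(k)$, $\Omega_\nu$ is $U_k^\rho$ or $U_k^\rho{\oplus}$ for some $1\le\rho<n_\nu$;
\item[(iii)] $\Omega_{V(k)+1}=U_{k+1}$.
\end{itemize}
Part (i) holds for $k=0$ by definition. For $k=k'+1$ it is (iii) for $k'$, as $\nu^*_k=V(k')+1$. For limit $k$ the ordinal $\nu^*_k$ is a limit and $\Omega_{\nu^*_k}=\bigcup_{k'<k}\Omega_{V(k')+1}=\bigcup_{k'<k}U_{k'+1}=U_k$.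

For (ii) we induct on $\nu$. At $\nu=\nu^*_k$ take $\rho=1$. If (ii) holds at $\nu$, then $\Omega_\nu^{n_\nu}=U_k^{n_\nu}$ by Lemma~\ref{lem:absorb}. For $\nu<V(k)$ we have $t_\nu\ne{\ominus}$, so
\begin{equation}\label{eq:succ}
\Omega_{\nu+1}\text{ is }U_k^{n_\nu}\text{ or }U_k^{n_\nu}{\oplus},
\end{equation}
and $n_\nu<n_{\nu+1}$. Let $\nu$ be a limit with $\nu^*_k<\nu\le V(k)$. Since $U_k$ begins with ${\oplus}$, \eqref{eq:succ} shows that for $\nu^*_k\le\nu'<\nu$ the word $\Omega_{\nu'+1}$ extends $U_k^{n_{\nu'}}$ and is an initial segment of $U_k^{n_{\nu'}+1}$. Hence $\Omega_\nu=U_k^\rho$ with $\rho=\sup\{n_{\nu'}:\nu^*_k\le\nu'<\nu\}$, and $\rho<n_\nu$ by hypothesis. Finally, (ii) at $\nu=V(k)$ gives $\Omega_{V(k)+1}=U_k^{X(k)}{\ominus}=U_{k+1}$. The last claim of the lemma follows from (iii), because $V$ is unbounded.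
\end{proof}

\section{One homogeneous set for all initial parts}\label{sec:tools}

The goal of this section is Proposition~\ref{prop:K}: given colors $c^*(s,A)$, we want one set $K$ such that $c^*(s,\cdot)$ is constant above $s$ in $K$ for every countable $s\subseteq K$. For a single $s$ this is Martin's theorem. For all $s$ at once there are two obstacles. We cannot choose a homogeneous set for each $s$. And below a fixed infinite countable ordinal there are as many sets $s$ as there are reals, so a diagonal intersection is not available. The remedy is to replace homogeneous sets by clubs (Lemma~\ref{lem:club}), clubs by functions $\omega_1\to\omega_1$, and functions by reals in such a way that analytic families of codes have bounded values (Lemma~\ref{lem:coding}); a game then produces the clubs uniformly (Lemma~\ref{lem:uniform}).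

\subsection*{Background}
\emph{Reals} are elements of ${}^\omega\omega$. In a game on $\omega$, players I and II alternately play natural numbers and so produce two reals; $\mathrm{AD}$ says that for every winning condition one player has a winning strategy. We fix continuous codings under which every real codes a binary relation on $\omega$, a pair of reals, a sequence of reals, and a strategy for player~II. If $\sigma$ is a strategy for one player, $\sigma*y$ is the real it produces when the other plays $y$; it depends continuously on $(\sigma,y)$. A \emph{prewellordering} of $\omega$ of length $\gamma$ is a relation $\{(m,m'):e(m)\le e(m')\}$ with $e\colon\omega\to\gamma$ onto; $\gamma$ and the rank function $e$ are determined by the relation. For $\delta<\omega_1$, $\mathrm{PWO}_\delta$ is the set of reals coding a prewellordering of length $\delta+1$. It is Borel and nonempty. Let $\mathrm{PWO}=\bigcup_{\delta<\omega_1}\mathrm{PWO}_\delta$. A set is $\mathbf\Sigma^1_1$ if it is a projection of a Borel set; continuous images and projections of $\mathbf\Sigma^1_1$ sets are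 $\mathbf\Sigma^1_1$. A subset of a Polish space is \emph{comeager} if it contains a countable intersection of dense open sets and \emph{meager} if its complement is comeager; a comeager set is nonmeager and meets every nonmeager set. We use the following facts, which hold in $\mathrm{ZF}+\mathrm{AD}$.
\begin{itemize}
\item[(F1)] Countable choice holds for sets of reals. Hence $\omega_1$ is regular.
\item[(F2)] (Boundedness) If a $\mathbf\Sigma^1_1$ set of reals consists of codes of prewellorderings of $\omega$, their lengths are bounded below $\omega_1$.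
\item[(F3)] (Solovay) The club filter on $\omega_1$ is a countably complete ultrafilter.
\item[(F4)] (Martin) $\omega_1\to(\omega_1)^{\omega_1}_2$.
\item[(F5)] Let $\mathcal X,\mathcal Y$ be Polish and $B\subseteq\mathcal X\times\mathcal Y$, with sections $B_x$. If $B$ is Borel, then $\{x:B_x\text{ is comeager}\}$ is Borel. If $B$ is $\mathbf\Sigma^1_1$, then $\{x:B_x\text{ is nonmeager}\}$ is $\mathbf\Sigma^1_1$ \cite[16.1 and 29.22]{Kechris}.
\end{itemize}

If $h_1,\dots,h_p$ are functions from finite powers of $\omega_1$ to $\omega_1$, then the set of $\alpha>0$ such that $h_i(\bar\xi)\le\alpha$ whenever all arguments $\bar\xi$ are below $\alpha$ is a club: it is closed, and it is unbounded because $\omega_1$ is regular. In particular, for $\varphi\colon\omega_1\to\omega_1$ the set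
\[
\operatorname{Cl}(\varphi)=\{\alpha>0:\varphi(\beta)<\alpha\text{ for all }\beta<\alpha\}
\]
is a club. Every club $D$ includes such a club: if $\varphi(\beta)=\min(D\setminus(\beta+1))$ and $\alpha\in\operatorname{Cl}(\varphi)$, then $D$ meets $(\beta,\alpha)$ for each $\beta<\alpha$, so $\alpha$ is a limit point of $D$.

\subsection*{Coding functions by reals}
A natural code for $f\colon\omega_1\to\omega_1$ is a strategy that answers a code for $\delta$ with a code for $f(\delta)$. Two adjustments are needed. To show that such strategies exist, II must be able to defeat a strategy of I without knowing which $\delta$ it will produce; so II answers with a countable table of values. And to keep ``$x$ codes the value $\gamma$ at $\delta$'' Borel, we quantify over comeagerly many codes for $\delta$ rather than over all.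

\begin{lemma}\label{lem:coding}
One can assign to each real $x$ a partial function $f_x$ from $\omega_1$ to $\omega_1$ so that
\begin{enumerate}
\item every $f\colon\omega_1\to\omega_1$ is $f_x$ for some $x$;
\item $\{x:f_x(\delta)=\gamma\}$ is Borel for all $\delta,\gamma<\omega_1$;
\item if $B$ is $\mathbf\Sigma^1_1$ and $\delta\in\operatorname{dom}f_x$ for all $x\in B$, then $\{f_x(\delta):x\in B\}$ is bounded in $\omega_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let a real $v$ code a sequence $\langle a_n,b_n:n<\omega\rangle$ of binary relations on $\omega$. Say that $v$ \emph{assigns $\gamma$ to $\delta$} if some $a_n$ is in $\mathrm{PWO}_\delta$, and $b_n\in\mathrm{PWO}_\gamma$ for all $n$ with $a_n\in\mathrm{PWO}_\delta$. This condition is Borel in $v$, and $v$ assigns at most one $\gamma$ to $\delta$. Give ${}^\omega(\delta+1)$ the product of the discrete topologies, and for $e$ in this Polish space let $w_e$ code $\{(m,m'):e(m)\le e(m')\}$. For each $\xi\le\delta$ the set of $e$ that take the value $\xi$ is dense and open. So comeagerly many $e$ are onto $\delta+1$,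 and for these $w_e\in\mathrm{PWO}_\delta$. Define
\[
f_x(\delta)=\gamma\iff\text{for comeagerly many }e\in{}^\omega(\delta+1),\ x*w_e\text{ assigns $\gamma$ to }\delta .
\]
Two comeager sets intersect, so $f_x$ is a partial function. Part (2) follows from (F5), since $x*w_e$ is continuous in $(x,e)$.

(1) Given $f$, let I play $w$ and II play $v$; II wins if and only if $w\notin\mathrm{PWO}$, or $w\in\mathrm{PWO}_\delta$ and $v$ assigns $f(\delta)$ to $\delta$. Suppose that $\sigma$ is a winning strategy for I. The set of all $\sigma*v$ is a $\mathbf\Sigma^1_1$ subset of $\mathrm{PWO}$, so by (F2) it is contained in $\bigcup_{\delta<\theta}\mathrm{PWO}_\delta$ for some $\theta<\omega_1$. Take a nonzero $\varrho<\omega_1$ with $\theta\le\varrho$ and $f(\delta)<\varrho$ for all $\delta<\theta$, and a surjection $\pi\colon\omega\to\varrho$. For $\xi<\varrho$ the map $m\mapsto\min(\pi(m),\xi)$ is onto $\xi+1$, so it defines a relation $r_\xi\in\mathrm{PWO}_\xi$. Let $(a_n,b_n)=(r_\delta,r_{f(\delta)})$ if $\pi(n)=\delta<\theta$, and $a_n=b_n=\emptyset\notin\mathrm{PWO}$ otherwise.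 The real $v$ coding this sequence assigns $f(\delta)$ to $\delta$ for all $\delta<\theta$, so it defeats $\sigma$. Hence II has a winning strategy $x$. For every $e$ onto $\delta+1$ the real $x*w_e$ assigns $f(\delta)$ to $\delta$, so $f_x=f$.

(3) Call a relation $b$ on $\omega$ a \emph{pullback} of $b'$ if there is $h\colon\omega\to\omega$ with $m\mathrel{b}m'\leftrightarrow h(m)\mathrel{b'}h(m')$ for all $m,m'$. A pullback of a member of $\mathrm{PWO}_\gamma$ is a prewellordering of length at most $\gamma+1$. Every $b\in\mathrm{PWO}_\gamma$ is a pullback of every $b'\in\mathrm{PWO}_\gamma$: let $h(m)$ be the least number whose rank in $b'$ is the rank of $m$ in $b$. Say that $x$ \emph{contributes} $b$ if for nonmeagerly many $e\in{}^\omega(\delta+1)$ there is $n$ such that $a_n\in\mathrm{PWO}_\delta$ and $b$ is a pullback of $b_n$, where $x*w_e$ codes $\langle a_n,b_n:n<\omega\rangle$. The condition on $(b,x,e)$ is $\mathbf\Sigma^1_1$, so by (F5) the set $\mathcal S$ of all $b$ contributed by some $x\in B$ is $\mathbf\Sigma^1_1$. Let $x\in B$ and $\gamma=f_x(\delta)$, and let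 $\mathcal E$ be the comeager set of $e$ such that $x*w_e$ assigns $\gamma$ to $\delta$. If $x$ contributes $b$, the nonmeager set of witnesses meets $\mathcal E$, so $b$ is a pullback of a member of $\mathrm{PWO}_\gamma$ and is a prewellordering. Conversely, every $e\in\mathcal E$ witnesses that $x$ contributes each $b\in\mathrm{PWO}_\gamma$. So $\mathcal S$ consists of prewellorderings and includes $\mathrm{PWO}_{f_x(\delta)}$ for all $x\in B$. Now apply (F2).
\end{proof}

By (1), every club includes a club $\operatorname{Cl}(f_x)$ with $f_x$ total. With (F1) this gives \emph{countable choice for clubs}: from countably many nonempty families of clubs, each closed under passing to subclubs, we may choose one member each.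

\subsection*{Homogeneous clubs}
A club need not be homogeneous in the plain sense: color $A$ by whether $A(\omega)=\sup_nA(n)$. One therefore restricts the sets that are colored. For a club $D$ and $\theta\le\omega_1$ let $[D]^\theta_*$ be the set of discontinuous $A\subseteq D$ of order type $\theta$ that have a \emph{witness}, a function $f\colon\omega\theta\to\omega_1$ with
\[
f(\omega\xi+n)<A(\xi)\quad\text{and}\quad\sup_nf(\omega\xi+n)=A(\xi)\qquad(\xi<\theta,\ n<\omega).
\]
A witness chooses a cofinal $\omega$-sequence in every $A(\xi)$ at once, which is a real demand when $\theta=\omega_1$. If $A\in[D]^\theta_*$ and $A\subseteq E$ for a club $E$, then $A\in[E]^\theta_*$. The restriction disappears inside the set $D^\circ=\{D(\omega\zeta+\omega):\zeta<\omega_1\}$: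
\begin{equation}\label{eq:circ}
\text{every $A\subseteq D^\circ$ of order type $\theta$ is in $[D]^\theta_*$.}
\end{equation}
Indeed, if $A(\xi)=D(\omega\zeta+\omega)$, put $f(\omega\xi+n)=D(\omega\zeta+n)$. This is a witness since $D$ is closed, and $\sup_{\xi'<\xi}A(\xi')\le D(\omega\zeta)<A(\xi)$.

\begin{lemma}\label{lem:club}
For every $\chi\colon[\omega_1]^{\omega_1}\to{}^\omega2$ there is a club $D$ such that $\chi$ is constant on $[D]^{\omega_1}_*$, and hence on $[D^\circ]^{\omega_1}$.
\end{lemma}

\begin{proof}
For each $n$, the clubs on which the $n$-th bit of $\chi$ is constant in this sense form a family closed under subclubs. By countable choice for clubs, and since a countable intersection of clubs is a club, it suffices to treat $\chi$ with values in $2$. Let $\chi'(B)=\chi(\{\sup_nB(\omega\xi+n):\xi<\omega_1\})$. By (F4) let $H\in[\omega_1]^{\omega_1}$ be homogeneous for $\chi'$, and let $D$ be the club of limit points of $H$. Let $A\in[D]^{\omega_1}_*$ with witness $f$. Define $B(\omega\xi+n)$ as the least element of $H$ above $f(\omega\xi+n)$, above $\sup_{\xi'<\xi}A(\xi')$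 and above $B(\omega\xi+m)$ for all $m<n$. These finitely many ordinals are below $A(\xi)$, which is a limit point of $H$, so $B(\omega\xi+n)<A(\xi)$. Thus $B$ enumerates a member of $[H]^{\omega_1}$ increasingly, $\sup_nB(\omega\xi+n)=A(\xi)$, and $\chi(A)=\chi'(B)$ is the constant value of $\chi'$ on $[H]^{\omega_1}$. The last clause is \eqref{eq:circ}.
\end{proof}

\subsection*{Choosing clubs uniformly}

\begin{lemma}\label{lem:uniform}
Let $R$ be a set of pairs $(s,D)$, with $s\subseteq\omega_1$ countable and $D$ club, such that
\begin{itemize}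
\item[(a)] for every countable $s\subseteq\omega_1$ there is $D$ with $R(s,D)$;
\item[(b)] if $R(s,D)$, $E$ is club and $E\setminus(\sup s+1)\subseteq D$, then $R(s,E)$.
\end{itemize}
Then there is a club $C$ with $R(s,C)$ for all $\delta<\omega_1$ and all $s\in[C]^\delta_*$.
\end{lemma}

In the main game of the proof, I announces the order type $\delta$ of $s$, the two players build $s$ together, and II supplies a club for $s$. A rule that punishes the first player whose code is undefined makes Lemma~\ref{lem:coding}(3) applicable to either player's strategy. So an opponent who plays inside a club of closure points dominates the strategy and decides $s$ alone. When II is this opponent, II decides a set $A$ of which $s$ is an initial segment, but does not know $\delta$; Step~1 provides one club for all initial segments of $A$. A club of closure points enters the clubs supplied by II only above $\delta$ and the ordinals played, which is why (b) must ignore ordinals up to $\sup s$.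

\begin{proof}
By (b), each family $\{D:R(s,D)\}$ is closed under subclubs.

\emph{Step 1. If $A\in[\omega_1]^{\omega_1}$ and $A(\xi)>\xi$ for all $\xi$, there is a club $D$ with $R(A|\delta,D)$ for all $\delta<\omega_1$.} Let I play $w$ and II play $y$; II wins if and only if $w\notin\mathrm{PWO}$, or $w\in\mathrm{PWO}_\delta$, $f_y$ is total and $R(A|\delta,\operatorname{Cl}(f_y))$. If $\sigma$ is a winning strategy for I, then by (F2) all $\sigma*y$ lie in $\bigcup_{\delta<\theta}\mathrm{PWO}_\delta$ for some $\theta<\omega_1$. Using (a), choose clubs $D_\delta$ with $R(A|\delta,D_\delta)$ for $\delta<\theta$, and $y$ with $f_y$ total and $\operatorname{Cl}(f_y)\subseteq D_\delta$ for all $\delta<\theta$. Then $y$ defeats $\sigma$. So II has a winning strategy $\tau$. The set $\{\tau*w:w\in\mathrm{PWO}_\delta\}$ is $\mathbf\Sigma^1_1$ and consists of codes of total functions, so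
\[
h(\delta,\beta)=\sup\{f_{\tau*w}(\beta)+1:w\in\mathrm{PWO}_\delta\}<\omega_1
\]
by Lemma~\ref{lem:coding}(3). Let $D$ be the club of $\alpha>0$ with $h(\delta,\beta)\le\alpha$ for all $\delta,\beta<\alpha$. Fix $\delta$, $w\in\mathrm{PWO}_\delta$ and $\varphi=f_{\tau*w}$. If $\alpha\in D$ and $\alpha>\sup(A|\delta)$, then $\alpha>\delta$ by \eqref{eq:disc}, so $\varphi(\beta)<h(\delta,\beta)\le\alpha$ for all $\beta<\alpha$, that is, $\alpha\in\operatorname{Cl}(\varphi)$. Since $R(A|\delta,\operatorname{Cl}(\varphi))$, (b) gives $R(A|\delta,D)$.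

\emph{Step 2. The main game.} I plays $x=(x_0,w)$ and II plays $y=(y_0,y_1)$. Write $f=f_{x_0}$, $g=f_{y_0}$, $\varphi=f_{y_1}$. Let $\theta=\omega\delta$ if $w\in\mathrm{PWO}_\delta$, and $\theta=\omega_1$ if $w\notin\mathrm{PWO}$. A \emph{failure point} is a $\xi<\theta$ at which $f$ or $g$ is undefined. If there is one, II wins if and only if $f$ is undefined at the least one. If there is none and $w\notin\mathrm{PWO}$, II wins. If there is none and $w\in\mathrm{PWO}_\delta$, II wins if and only if $\varphi$ is total and $R(s,\operatorname{Cl}(\varphi))$, where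
\begin{equation}\label{eq:s}
s=\bigl\{\sup\nolimits_n\max\bigl(f(\omega\xi+n),g(\omega\xi+n)\bigr):\xi<\delta\bigr\}.
\end{equation}
The set $Z_\xi=\{x:w\notin\bigcup\{\mathrm{PWO}_\delta:\omega\delta\le\xi\}\}$ is Borel, and $x\in Z_\xi$ if and only if $\xi<\theta$. By Lemma~\ref{lem:coding}(2), conditions such as ``$g(\xi')$ is defined and below $\alpha$ for all $\xi'<\xi$'' are Borel, being countable intersections of countable unions of Borel sets.

\emph{Step 3. I has no winning strategy.} Suppose that $\sigma$ is one. Let $Y_{\xi,\alpha}$ be the Borel set of $y$ such that $g(\xi')$ is defined and below $\alpha$ for all $\xi'<\xi$. If $y\in Y_{\xi,\alpha}$ and $x=\sigma*y\in Z_\xi$, then $f(\xi)$ is defined. Otherwise $\xi$ is a failure point, and $f$ is undefined at the least failure point, whether it is $\xi$ or a smaller ordinal, where $g$ is defined; so II would win. By Lemma~\ref{lem:coding}(3),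
\[
h(\xi,\alpha)=\sup\{f(\xi)+1:y\in Y_{\xi,\alpha},\ x=\sigma*y\in Z_\xi\}<\omega_1 .
\]
Let $E$ be the club of $\alpha>0$ with $h(\xi,\alpha')\le\alpha$ for all $\xi,\alpha'<\alpha$, and let $A=E^\circ$. Then $A(\xi)=E(\omega\xi+\omega)=\sup_nE(\omega\xi+n)>\xi$. Take $D$ from Step~1 for $A$. Let II play $y$ such that $g(\eta)=E(\eta)$ for all $\eta<\omega_1$, $\varphi$ is total and $\operatorname{Cl}(\varphi)\subseteq D$, and let $x=\sigma*y$. Since $g$ is total and I wins, there is no failure point, and $w\in\mathrm{PWO}_\delta$ for some $\delta$. Let $\xi<\delta$ and $\eta=\omega\xi+n$. Then $\eta<\theta$, so $x\in Z_\eta$, and $y\in Y_{\eta,E(\eta)}$. As $\eta\le E(\eta)<E(\eta+1)$, we get $f(\eta)<h(\eta,E(\eta))\le E(\eta+1)<A(\xi)$. Hence the $\xi$-th supremum in \eqref{eq:s} is $A(\xi)$, and $s=A|\delta$. From $R(A|\delta,D)$ we get $R(s,\operatorname{Cl}(\varphi))$, so II wins, a contradiction.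

\emph{Step 4. The club $C$.} By $\mathrm{AD}$, II has a winning strategy $\tau$; below, $y=\tau*x$. If $x\in Z_\xi$ and $f(\xi')$ is defined for all $\xi'\le\xi$, then $g(\xi)$ is defined: otherwise the least failure point is at most $\xi$, $f$ is defined there, and I wins. So
\[
h_1(\xi,\alpha)=\sup\{g(\xi)+1:x\in Z_\xi,\ f(\xi')\text{ is defined and }{<\alpha}\text{ for all }\xi'\le\xi\}<\omega_1 .
\]
If $w\in\mathrm{PWO}_\delta$ and $f$ is defined on $\omega\delta$, then $g$ is defined on $\omega\delta$ by what we just showed; there is no failure point, so $\varphi$ is total and $R$ holds for the set \eqref{eq:s} and $\operatorname{Cl}(\varphi)$. So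
\[
h_2(\delta,\alpha,\beta)=\sup\{\varphi(\beta)+1:w\in\mathrm{PWO}_\delta,\ f(\xi')\text{ is defined and }{<\alpha}\text{ for all }\xi'<\omega\delta\}<\omega_1 .
\]
Both bounds come from Lemma~\ref{lem:coding}(3). Let $C$ be the club of $\alpha>0$ such that $\omega\xi+\omega\le\alpha$, $h_1(\xi,\alpha')\le\alpha$ and $h_2(\delta,\alpha',\beta)\le\alpha$ for all $\xi,\alpha',\delta,\beta<\alpha$.

Let $s\in[C]^\delta_*$ with witness $f^0$. Let I play $x=(x_0,w)$ with $w\in\mathrm{PWO}_\delta$ and $f_{x_0}$ a total extension of $f^0$. We show first that the set \eqref{eq:s} is $s$. Let $\xi<\delta$ and $\eta=\omega\xi+n$. By \eqref{eq:disc}, $\xi<s(\xi)\in C$, so $\eta<\omega\xi+\omega\le s(\xi)$. Let $\alpha'=\sup\{f^0(\xi')+1:\xi'\le\eta\}$. For $\xi'=\omega\xi''+m<\omega\xi$ we have $f^0(\xi')+1\le s(\xi'')$, and $\sup_{\xi''<\xi}s(\xi'')<s(\xi)$ by discontinuity. The remaining ordinals $f^0(\omega\xi+m)+1$, $m\le n$, are finitely many and lie below $s(\xi)$, which is a limit because it has a witness. So $\alpha'<s(\xi)$. Since $x\in Z_\eta$, we get $g(\eta)<h_1(\eta,\alpha')\le s(\xi)$.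 Hence the $\xi$-th supremum in \eqref{eq:s} is $s(\xi)$, and $R(s,\operatorname{Cl}(\varphi))$ holds.

Now let $\alpha\in C$ with $\alpha>\sup s$. Then $\delta\le\sup s<\alpha$ by \eqref{eq:disc}, and $\alpha''=\sup\{f^0(\xi')+1:\xi'<\omega\delta\}\le\sup s<\alpha$, since $f^0(\omega\xi+n)+1\le s(\xi)$. So $\varphi(\beta)<h_2(\delta,\alpha'',\beta)\le\alpha$ for all $\beta<\alpha$. Thus $C\setminus(\sup s+1)\subseteq\operatorname{Cl}(\varphi)$, and (b) gives $R(s,C)$.
\end{proof}

\begin{proposition}\label{prop:K}
Let $c^*(s,A)\in{}^\omega2$ be given for all countable $s\subseteq\omega_1$ and all $A\in[\omega_1]^{\omega_1}$ with $\min A>\sup s$. Then there are $K\in[\omega_1]^{\omega_1}$, a function $\bar c$ from the countable subsets of $K$ to ${}^\omega2$, and $j\in{}^\omega2$ such that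
\begin{itemize}
\item[(K1)] $K$ is discontinuous and consists of absorbing ordinals;
\item[(K2)] $c^*(s,A)=\bar c(s)$ for all countable $s\subseteq K$ and all $A\in[K\setminus(\sup s+1)]^{\omega_1}$;
\item[(K3)] for every $F\in[K]^{\omega_1}$ the set $\{\delta<\omega_1:\bar c(F|\delta)=j\}$ includes a club.
\end{itemize}
\end{proposition}

\begin{proof}
Let $R(s,D)$ hold if $c^*(s,\cdot)$ is constant on $[D\setminus(\sup s+1)]^{\omega_1}_*$. For (a) of Lemma~\ref{lem:uniform}, extend $c^*(s,\cdot)$ to $[\omega_1]^{\omega_1}$ by the zero sequence and apply Lemma~\ref{lem:club}. For (b), note that $E\setminus(\sup s+1)\subseteq D$ implies $[E\setminus(\sup s+1)]^{\omega_1}_*\subseteq[D\setminus(\sup s+1)]^{\omega_1}_*$. Take $C$ from Lemma~\ref{lem:uniform}, let $C'$ be the club of absorbing ordinals in $C$, and let $K_0=(C')^\circ$. By \eqref{eq:circ}, $K_0$ is discontinuous; every countable $s\subseteq K_0$ of type $\delta$ is in $[C]^\delta_*$, so $R(s,C)$; and every $A\in[K_0\setminus(\sup s+1)]^{\omega_1}$ is in $[C\setminus(\sup s+1)]^{\omega_1}_*$. Let $\bar c(s)$ be the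 constant value given by $R(s,C)$. Then (K1) and (K2) hold for $K_0$ and for every $K\in[K_0]^{\omega_1}$.

Let $F\in[K_0]^{\omega_1}$. By (F3), for each $n$ there is exactly one value $j_F(n)\in2$ such that $\bar c(F|\delta)(n)=j_F(n)$ for all $\delta$ in a club, and by countable completeness $\bar c(F|\delta)=j_F$ for all $\delta$ in a club. Apply Lemma~\ref{lem:club} to $B\mapsto j_{\{K_0(\xi):\xi\in B\}}$ to get a club $D$ and a constant value $j$ on $[D^\circ]^{\omega_1}$. Then $K=\{K_0(\xi):\xi\in D^\circ\}$ satisfies (K3).
\end{proof}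

\begin{remark}
Determinacy enters the proof of Theorem~\ref{thm:A} only in this section, through (F1)--(F5) and the three games; later we use Proposition~\ref{prop:K} and the regularity of $\omega_1$. The set of colors matters only in Lemma~\ref{lem:club} and in (K3), where a color is handled as countably many bits.
\end{remark}

\section{The decoder}\label{sec:decoder}

To recover a pair $(F,G)$ above its common part $s$, one needs the elements of $F\cup G$, the information which of them are differences, and the sign word. The decoder reads all three from one set $A$, which it cuts into consecutive segments of \emph{exponents} (the parameter of the sign word), \emph{lengths} (the order types of the runs of common elements between differences) and \emph{positions} (the elements of $F\cup G$). The decoder is fixed before $K$ is chosen, so it can learn the order type of a segment only from what it has already read.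

\begin{definition}\label{def:dec}
Let $s\subseteq\omega_1$ be countable and let $A\in[\omega_1]^{\omega_1}$ consist of absorbing ordinals, with $\min A>\sup s$. By recursion on $r<\omega_1$ we cut $A$ into consecutive countable segments $X_0,\Lambda_0,P_0,X_1,\Lambda_1,P_1,\dots$. In round $r$ let $A_{<r}$ be the union of the segments of earlier rounds.
\begin{itemize}
\item $X_r$ consists of the first $(\sup(s\cup A_{<r}))^\dagger$ elements of $A\setminus A_{<r}$. Let $m_r=\sup X_r$ and $m_{<r}=\sup_{r'<r}m_{r'}$.
\item $\Lambda_r$ consists of the next $m_r$ elements of $A$. Let $\lambda_{m_{<r}+\xi}=\Lambda_r(\xi)$ for $\xi<m_r$.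
\item $P_r$ consists of the next $\sum_{\kappa\in[m_{<r},m_r)}(\lambda_\kappa+1)$ elements of $A$. It is cut into consecutive blocks $Q_\kappa$, $\kappa\in[m_{<r},m_r)$, of order types $\lambda_\kappa+1$. Let $u_\kappa=\max Q_\kappa$.
\end{itemize}
Let $\varepsilon=\operatorname{Word}(\bigcup_rX_r)$ and $P=\bigcup_rP_r$. Then $\operatorname{Dec}(s,A)=(F,G)$, where
\[
F=(s\cup P)\setminus\{u_\kappa:\varepsilon(\kappa)={\oplus}\},\qquad G=(s\cup P)\setminus\{u_\kappa:\varepsilon(\kappa)={\ominus}\}.
\]
\end{definition}

The definition makes sense. The ordinal $m_r$ is absorbing by Lemma~\ref{lem:absorbing}, and $m_{<r}\le\min X_r<m_r$ because $X_r$ is infinite and lies above the earlier segments. So $m_{<r}+m_r=m_r$, and $[m_{<r},m_r)=\{m_{<r}+\xi:\xi<m_r\}$: the second clause defines $\lambda_\kappa$ for exactly the $\kappa$ that the third clause uses. The intervals $[m_{<r},m_r)$ partition $\omega_1$, so $u_\kappa$ is defined for all $\kappa<\omega_1$. We have $F\mathbin{\triangle}G=\{u_\kappa:\kappa<\omega_1\}\neq\emptyset$, and $\varepsilon$ is the sign word of the pair.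

Fix a coloring $c\colon[{}^{\omega_1}2]^2\to{}^\omega2$. Let $c^*(s,A)=c(\{F,G\})$ for $(F,G)=\operatorname{Dec}(s,A)$ if $A$ consists of absorbing ordinals, and let $c^*(s,A)$ be the zero sequence otherwise. For the rest of the paper $K$, $\bar c$, $j$ are given by Proposition~\ref{prop:K} for this $c^*$.

\section{The sets $F_z$}\label{sec:construction}

The construction runs in \emph{stages} $\alpha<\omega_1$, which mirror the rounds of the decoder. Stage $\alpha$ introduces the coordinate $\alpha$, extends a program as in Example~\ref{ex:two}, and takes from $K$, in increasing order, exponents $n_\nu$, lengths $\ell_\eta$ and positions. A given pair will use only some of these ordinals. The numbers are arranged so that the part used by any pair has the order types that the decoder expects.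

We define ordinals $p_\alpha$ (a bound for the elements of $K$ used before stage $\alpha$) and $\mu_\alpha$. Let $p_0=\mu_0=0$ and $I_0=\emptyset$, and take suprema at limits. The function $\alpha\mapsto p_\alpha$ will be strictly increasing, so $p_\alpha\ge\alpha$. At stage $\alpha$ let
\[
\beta_\alpha=p_\alpha^\dagger,\qquad\mu_{\alpha+1}=\mu_\alpha+\beta_\alpha,\qquad K_\alpha=K\setminus(p_\alpha+1).
\]

\emph{Events and exponents.} The \emph{events} of stage $\alpha$ are the $\nu\in[\mu_\alpha,\mu_{\alpha+1})$. Since $\alpha+1<\beta_\alpha$, we have $(\alpha+1)\beta_\alpha=\beta_\alpha=1+\beta_\alpha$, so every event other than $\mu_\alpha$ is uniquely of the form $\mu_\alpha+1+(\alpha+1)\rho+\zeta$ with $\rho<\beta_\alpha$ and $\zeta\le\alpha$. Put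
\[
S_{\mu_\alpha}=(\alpha,{\oplus}),\qquad S_{\mu_\alpha+1+(\alpha+1)\rho+\zeta}=(\zeta,{\ominus}).
\]
So the new coordinate comes first, followed by $\beta_\alpha$ \emph{scans} $(0,{\ominus}),\dots,(\alpha,{\ominus})$. Let $n_{\mu_\alpha+\xi}=K_\alpha(\xi)$ for $\xi<\beta_\alpha$, and $I_{\nu+1}=I_\nu^{n_\nu}S_\nu$, with unions at limits. Here $\beta_0=\omega$, and stages $0$ and $1$ begin as in Example~\ref{ex:two}. All elements of $K$ used at earlier stages will be below $p_\alpha$, so $\nu\mapsto n_\nu$ is a strictly increasing map into $K$. By (K1), and by Lemma~\ref{lem:length} applied from $I_1=S_0$ on,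
\begin{itemize}
\item[(C1)] $n_\nu>\sup_{\nu'<\nu}n_{\nu'}$ and $|I_\nu|<n_\nu$ for all $\nu$; for $\nu\ge1$, $|I_{\nu+1}|=n_\nu+1$, so the appended symbol $S_\nu$ has index $n_\nu$ in $I_{\nu+1}$.
\end{itemize}

\emph{Steps and lengths.} Let $M_\alpha=|I_{\mu_\alpha}|$. As $\mu_{\alpha+1}$ is a limit, (C1) gives
\begin{itemize}
\item[(C2)] $M_0=0$, $M$ is continuous, and $M_{\alpha+1}=\sup\{n_\nu:\mu_\alpha\le\nu<\mu_{\alpha+1}\}$ is absorbing and larger than $M_\alpha$.
\end{itemize}
The \emph{steps} of stage $\alpha$ are the indices $\eta\in[M_\alpha,M_{\alpha+1})=\{M_\alpha+\xi:\xi<M_{\alpha+1}\}$ of the symbols added to the program at this stage. Let $\ell_{M_\alpha+\xi}=K_\alpha(\beta_\alpha+\xi)$ for $\xi<M_{\alpha+1}$. Then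
\begin{itemize}
\item[(C3)] $\ell_\eta>\eta$ and $\ell_\eta>\sup_{\eta'<\eta}(\ell_{\eta'}+1)$ for every step $\eta$.
\end{itemize}
Indeed, $\ell_\eta\ge K_\alpha(\beta_\alpha)>\sup_{\xi<\beta_\alpha}K_\alpha(\xi)=M_{\alpha+1}>\eta$ by (K1). Also $\eta\mapsto\ell_\eta$ is a strictly increasing map into $K$, so $\ell_\eta>\sup_{\eta'<\eta}\ell_{\eta'}$, and $\ell_\eta$ is a limit.

\emph{Positions.} The next elements of $K_\alpha$ are used, in increasing order, as \emph{positions}: for each step $\eta$ of stage $\alpha$ in turn, first $d_{\eta,l}$ for $l<\ell_\eta$, then $q_\eta$. Let $p_{\alpha+1}$ be the supremum of the positions of stage $\alpha$. There is no last step, since $M_{\alpha+1}$ is a limit. Hence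
\begin{itemize}
\item[(C4)] the elements of $K$ used at stage $\alpha$ lie strictly between $p_\alpha$ and $p_{\alpha+1}$, in the order exponents, lengths, positions; and the $d_{\eta,0}$ of stage $\alpha$ are cofinal in $p_{\alpha+1}$.
\end{itemize}

This completes the recursion. Let $I=\bigcup_\nu I_\nu$, a program of length $\omega_1$ with $I\restriction M_\alpha=I_{\mu_\alpha}$. For $z\in{}^{\omega_1}2$ put
\[
F_z=\{d_{\eta,l}:\eta<\omega_1,\ l<\ell_\eta\}\cup\{q_\eta:b(z,I(\eta))=1\}\in[K]^{\omega_1}.
\]
The position $q_\eta$ records one bit of $z$. The $d_{\eta,l}$ are padding, whose purpose is to make the number of common elements before a difference at $q_\eta$ equal to $\ell_\eta$, however many steps without a difference came before (Figure~\ref{fig:blocks}).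

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.48]
\foreach \x in {0,1,2,6,7,8,12,13,14,18,19,20} {\fill (\x,1) circle (5pt); \fill (\x,0) circle (5pt);}
\foreach \x in {3,9,15,21} {\node at (\x,1) {$\cdots$}; \node at (\x,0) {$\cdots$};}
\foreach \p in {(4,1),(4,0),(10,0),(22,1)} {\fill \p circle (5pt);}
\foreach \p in {(10,1),(16,1),(16,0),(22,0)} {\draw \p circle (5pt);}
\node at (-1.5,1) {$F$}; \node at (-1.5,0) {$G$};
\node at (4,2) {$q_\eta$}; \node at (10,2) {$q_{\eta+1}$}; \node at (16,2) {$q_{\eta+2}$}; \node at (22,2) {$q_{\eta+3}$};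
\node at (4,3.1) {$\emptyset$}; \node at (10,3.1) {${\oplus}$}; \node at (16,3.1) {$\emptyset$}; \node at (22,3.1) {${\ominus}$};
\draw[|-|] (-0.4,-1) -- node[below] {type $\ell_{\eta+1}+1$} (10.4,-1);
\draw[|-|] (11.6,-1) -- node[below] {type $\ell_{\eta+3}+1$} (22.4,-1);
\end{tikzpicture}
\caption{Four consecutive steps for a pair $F=F_z$, $G=F_{z'}$, following a step at which $F$ and $G$ differ. A filled circle is a position that belongs to the set. Each step $\eta$ has $\ell_\eta$ common padding positions and one position $q_\eta$, above which its sign is written. In $F\cup G$ a step with empty sign is absorbed into the block that ends at the next difference.}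
\label{fig:blocks}
\end{figure}

The symbols of $I_{\mu_\alpha}$ are among the $S_\nu$ with $\nu<\mu_\alpha$, so they mention only coordinates below $\alpha$. With (C4) and the continuity of $p$ this gives
\begin{itemize}
\item[(C5)] $F_z\cap p_\alpha$ is the part of $F_z$ from stages below $\alpha$; it depends only on $z\restriction\alpha$, and $\sup(F_z\cap p_\alpha)=p_\alpha$.
\end{itemize}

\section{Every pair is decoded}\label{sec:decoding}

\begin{proposition}\label{prop:decode}
Let $z<_{\mathrm{lex}}z'$ and $\alpha=\Delta(z,z')$. Then $F_z<_{\mathrm{lex}}F_{z'}$ and $c(\{F_z,F_{z'}\})=\bar c(F_z\cap p_\alpha)$.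
\end{proposition}

\begin{proof}
Let $F=F_z$, $G=F_{z'}$, and $s=F\cap p_\alpha=G\cap p_\alpha$, using (C5). Signs of symbols are taken for the pair $z,z'$, and the sign of a step $\eta$ is $\operatorname{sgn}(I(\eta))$. If it is ${\oplus}$, then $q_\eta\in G\setminus F$; if it is ${\ominus}$, then $q_\eta\in F\setminus G$; if it is $\emptyset$, then $q_\eta$ is in both sets or in neither. Let $W$ be the set of steps with nonempty sign, so that $F\mathbin{\triangle}G=\{q_\eta:\eta\in W\}$.

The program $I_{\mu_\alpha+1}$ is a power of $I_{\mu_\alpha}$, whose symbols all have empty sign, followed by $(\alpha,{\oplus})$, whose sign is ${\oplus}$. So $W\cap M_\alpha=\emptyset$, the least step of $W$ has sign ${\oplus}$, and $F<_{\mathrm{lex}}G$. It remains to find $A\in[K\setminus(p_\alpha+1)]^{\omega_1}$ with $\operatorname{Dec}(s,A)=(F,G)$. We determine the three kinds of segments stage by stage; throughout, $\gamma\ge\alpha$.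

\emph{Step 1: exponents and signs.} Let $\Omega_\nu=\Omega(I_\nu)$. Then $\Omega_{\mu_\alpha+1}={\oplus}$ and $\Omega_{\nu+1}=\Omega_\nu^{n_\nu}\operatorname{sgn}(S_\nu)$, with unions at limits. Let $V=\{\nu>\mu_\alpha:\operatorname{sgn}(S_\nu)={\ominus}\}$ and $V^\gamma=V\cap[\mu_\gamma,\mu_{\gamma+1})$. Each of the $\beta_\gamma$ scans of stage $\gamma$ contains the symbol $(\alpha,{\ominus})$, which has sign ${\ominus}$. So $V^\gamma$ is cofinal in $\mu_{\gamma+1}$ and has order type at least $\beta_\gamma$, hence exactly $\beta_\gamma=\operatorname{otp}[\mu_\gamma,\mu_{\gamma+1})$. This is the purpose of the scans: without them, a pair that differs only at $\alpha$ would have $V=\emptyset$. Let $X^\gamma=\{n_\nu:\nu\in V^\gamma\}$ and $X=\bigcup_{\gamma\ge\alpha}X^\gamma$. By (C2),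
\begin{equation}\label{eq:X}
\operatorname{otp}X^\gamma=\beta_\gamma=p_\gamma^\dagger,\qquad\sup X^\gamma=M_{\gamma+1}.
\end{equation}
By (C1), Lemma~\ref{lem:normal} applies with $\mu=\mu_\alpha$. It shows that $W$ is uncountable and, with $\eta_\kappa=W(\kappa)$,
\begin{equation}\label{eq:signs}
\operatorname{sgn}(I(\eta_\kappa))=\operatorname{Word}(X)(\kappa)\quad(\kappa<\omega_1),\qquad|\Omega_{\nu+1}|=n_\nu+1\quad(\nu\in V).
\end{equation}

\emph{Step 2: lengths.} We count the steps of $W$ in each stage. The order type of $W\cap M_{\gamma+1}$ is $|\Omega_{\mu_{\gamma+1}}|$. Since $V^\gamma$ is cofinal in $\mu_{\gamma+1}$, \eqref{eq:signs} and \eqref{eq:X} give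
\[
|\Omega_{\mu_{\gamma+1}}|=\sup\{n_\nu+1:\nu\in V^\gamma\}=M_{\gamma+1}.
\]
By the continuity of $M$, $\operatorname{otp}(W\cap M_\gamma)=M_\gamma$ for all $\gamma>\alpha$, that is, $\eta_\kappa<M_\gamma$ if and only if $\kappa<M_\gamma$. Let $J^\alpha=[0,M_{\alpha+1})$ and $J^\gamma=[M_\gamma,M_{\gamma+1})$ for $\gamma>\alpha$. As $W\cap M_\alpha=\emptyset$,
\begin{equation}\label{eq:J}
\eta_\kappa\text{ is a step of stage }\gamma\iff\kappa\in J^\gamma .
\end{equation}
Let $\Lambda^\gamma=\{\ell_{\eta_\kappa}:\kappa\in J^\gamma\}$. Note also that $W$ is cofinal in $M_{\gamma+1}$: for $\nu\in V^\gamma$ we have $\nu\ge1$, so $I(n_\nu)=S_\nu$ by (C1) and $n_\nu\in W$.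

\emph{Step 3: positions.} Let $P^\gamma$ be the set of elements of $F\cup G$ that are positions of stage $\gamma$. By (C4), $\sup P^\gamma=p_{\gamma+1}$. For a step $\eta$ of stage $\gamma$ let $\kappa(\eta)$ be the least $\kappa$ with $\eta\le\eta_\kappa$. Since $W$ is cofinal in $M_{\gamma+1}$, the step $\eta_{\kappa(\eta)}$ is in stage $\gamma$, so $\kappa(\eta)\in J^\gamma$. For $\kappa\in J^\gamma$ let $Q^\kappa$ be the set of elements of $P^\gamma$ that belong to steps $\eta$ with $\kappa(\eta)=\kappa$. The $Q^\kappa$, $\kappa\in J^\gamma$, cut $P^\gamma$ into consecutive blocks. The last element of $Q^\kappa$ is $q_{\eta_\kappa}$. The other steps $\eta$ with $\kappa(\eta)=\kappa$ are below $\eta_\kappa$ and not in $W$; each contributes $\ell_\eta$ or $\ell_\eta+1$ elements, all in $F\cap G$. Together these form a set of order type $\rho\le\ell^*\cdot\eta_\kappa$, where $\ell^*=\sup_{\eta<\eta_\kappa}(\ell_\eta+1)$. By (C3) both factors are below the absorbing ordinal $\ell_{\eta_\kappa}$, so $\rho<\ell_{\eta_\kappa}$ and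
\begin{equation}\label{eq:Q}
\operatorname{otp}Q^\kappa=\rho+\ell_{\eta_\kappa}+1=\ell_{\eta_\kappa}+1 .
\end{equation}

\emph{Step 4: running the decoder.} Let $A=\bigcup_{\gamma\ge\alpha}(X^\gamma\cup\Lambda^\gamma\cup P^\gamma)$. By (C4), $A\in[K]^{\omega_1}$, the pieces occur in the order $X^\alpha,\Lambda^\alpha,P^\alpha,X^{\alpha+1},\dots$, and $\min A>p_\alpha=\sup s$. We show by induction on $r$ that the decoder applied to $(s,A)$ has
\[
X_r=X^{\alpha+r},\quad m_r=M_{\alpha+r+1},\quad[m_{<r},m_r)=J^{\alpha+r},\quad\Lambda_r=\Lambda^{\alpha+r},\quad P_r=P^{\alpha+r},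
\]
with $\lambda_\kappa=\ell_{\eta_\kappa}$, $Q_\kappa=Q^\kappa$ and $u_\kappa=q_{\eta_\kappa}$ for $\kappa\in J^{\alpha+r}$. Assume this below $r$. Then $A_{<r}$ is the part of $A$ from the stages below $\alpha+r$, and $\sup(s\cup A_{<r})=p_{\alpha+r}$: for $r=0$ by (C5), for successor $r$ by Step~3, for limit $r$ by the continuity of $p$. By \eqref{eq:X} the decoder takes $X_r=X^{\alpha+r}$ and finds $m_r=M_{\alpha+r+1}$. We have $m_{<0}=0$, and $m_{<r}=\sup_{r'<r}M_{\alpha+r'+1}=M_{\alpha+r}$ for $r>0$; so $[m_{<r},m_r)=J^{\alpha+r}$, an interval of order type $m_r$. The map $\kappa\mapsto\ell_{\eta_\kappa}$ enumerates $\Lambda^{\alpha+r}$ increasingly along this interval, so $\Lambda_r=\Lambda^{\alpha+r}$ and $\lambda_\kappa=\ell_{\eta_\kappa}$. By \eqref{eq:Q}, $P^{\alpha+r}$ has order type $\sum_{\kappa\in J^{\alpha+r}}(\lambda_\kappa+1)$ and its blocks have the lengths that the decoder uses. This gives the remaining equations.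

Hence $\bigcup_rX_r=X$, and by \eqref{eq:signs} the decoder's $\varepsilon(\kappa)$ is the sign of step $\eta_\kappa$. We have $F\cup G=s\cup\bigcup_rP_r$ and $F\mathbin{\triangle}G=\{u_\kappa:\kappa<\omega_1\}$, with $u_\kappa\notin F$ exactly when $\varepsilon(\kappa)={\oplus}$. So $\operatorname{Dec}(s,A)=(F,G)$. Since $s\subseteq K$ is countable and $A\in[K\setminus(\sup s+1)]^{\omega_1}$, (K1) and (K2) give $c(\{F,G\})=c^*(s,A)=\bar c(s)$.
\end{proof}

\section{Thinning the tree}\label{sec:thinning}

By Proposition~\ref{prop:decode}, the color of $\{F_z,F_{z'}\}$ depends only on the node $z\restriction\Delta(z,z')$ at which $z$ and $z'$ split. Property (K3) says that along every branch the color $j$ is attached to club many nodes. We let branches split only there.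

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For $t\in{}^\alpha2$, $\alpha<\omega_1$, let $F_t=F_x\cap p_\alpha$ for any $x\in{}^{\omega_1}2$ extending $t$; this is well defined by (C5). Call $t$ \emph{allowed} if $\bar c(F_t)=j$.

Let $x\in{}^{\omega_1}2$. The map $\alpha\mapsto\delta_\alpha=\operatorname{otp}(F_x\cap p_\alpha)$ is strictly increasing, because each stage adds elements to $F_x$, and continuous, because $p$ is; and $F_{x\restriction\alpha}=F_x|\delta_\alpha$. By (K3), $\bar c(F_x|\delta)=j$ for all $\delta$ in a club, and the preimage of a club under a strictly increasing continuous map $\omega_1\to\omega_1$ is a club. So $x\restriction\alpha$ is allowed for uncountably many $\alpha$.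

For $z\in{}^{\omega_1}2$ define $x=\iota(z)$ by recursion on $\alpha$. If $x\restriction\alpha$ is allowed, let $x(\alpha)=z(\xi)$, where $\xi$ is the order type of $\{\gamma<\alpha:x\restriction\gamma\text{ is allowed}\}$. Otherwise let $x(\alpha)=0$. Let $z<_{\mathrm{lex}}z'$, $\xi=\Delta(z,z')$, $x=\iota(z)$, $x'=\iota(z')$, and let $\alpha$ be the $\xi$-th ordinal such that $x\restriction\alpha$ is allowed; it exists by the previous paragraph. By induction on $\gamma\le\alpha$ we have $x\restriction\gamma=x'\restriction\gamma$: at a level $\gamma<\alpha$ the two recursions see the same node, and either both write $0$ or they write $z(\xi')=z'(\xi')$ for the same $\xi'<\xi$. At level $\alpha$ they write $z(\xi)=0$ and $z'(\xi)=1$. So $x<_{\mathrm{lex}}x'$ and $\Delta(x,x')=\alpha$. Proposition~\ref{prop:decode} gives $F_x<_{\mathrm{lex}}F_{x'}$ and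
\[
c(\{F_x,F_{x'}\})=\bar c(F_{x\restriction\alpha})=j .
\]
Thus $z\mapsto F_{\iota(z)}$ is an isomorphism of $\mathbb L$ onto $H=\{F_{\iota(z)}:z\in{}^{\omega_1}2\}$, and $c$ has the constant value $j$ on $[H]^2$. The statement for $m$ colors follows by identifying the colors with $m$ elements of ${}^\omega2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CRT}
\emph{Choiceless Ramsey Theory of Linear Orders},
\texttt{http://www.math.uni-bonn.de/people/schlicht/}\allowbreak\texttt{ChoicelessRamseyTheoryForLinearOrders.pdf}.

\bibitem{Kechris}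
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
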